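# A polynomially convex arc on which polynomials are not dense

## 1. Chains of graphs that touch to high order

Let $R_1,R_2\subset\mathbb C$ be two overlapping closed rectangles, let $t$ be a point interior to both, and let $m\ge1$ be an integer and $b>0$ a number. In $\mathbb C^2$, with coordinates $(z,w)$, look at the two graphs
$$L_1=\{(z,0):z\in R_1\},\qquad L_2=\{(z,\,b(z-t)^m):z\in R_2\}.$$
They meet in one point only, $(t,0)$. Now let $f(z,w)$ be a holomorphic polynomial with $|f|\le1$ on $L_1\cup L_2$, and read it on the two graphs:
$$F_1(z)=f(z,0),\qquad F_2(z)=f\bigl(z,b(z-t)^m\bigr).$$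
Since $f(z,w)-f(z,0)$ is divisible by $w$, the difference $G=F_2-F_1$ is divisible by $(z-t)^m$. If the closed disc $|z-t|\le r$ lies in $R_1\cap R_2$, then $|G|\le2$ there, and the maximum principle applied to $G/(z-t)^m$ gives
$$|F_2(z)-F_1(z)|\le2\Bigl(\frac{|z-t|}{r}\Bigr)^m\qquad(|z-t|\le r). \tag{1}$$
For large $m$ the two functions nearly coincide near $t$. As far as bounded polynomials can tell, $L_1\cup L_2$ is nearly one analytic disc over $R_1\cup R_2$, although the two pieces share a single point. The number $b$ does not appear in (1), so it may be as small as we please.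

The object of these notes is a long chain of such graphs $L_1,\dots,L_N$ over small rectangles. Consecutive graphs touch at one point to high order, and nonconsecutive graphs are disjoint. It has two properties that seem to pull in opposite directions.

* Topologically it is a string of beads. If every bead is replaced by a chain of much smaller beads, and this is repeated forever, the limit is an arc.
* Analytically it resembles one large disc. A polynomial bounded by $1$ on it behaves like one analytic function bounded by $1$ on a large rectangle, and such a function cannot take the values $1$ and $-1$ at two given interior points.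

Each finite chain will turn out to be polynomially convex. So the limit is a polynomially convex arc whose endpoints $a,b$ satisfy $|f(a)-f(b)|\le\theta\max_\Gamma|f|$ for all polynomials $f$, with a fixed $\theta<2$. A continuous function of modulus at most $1$ on the arc that goes from $1$ at $a$ to $-1$ at $b$ then cannot be a uniform limit of polynomials.

## 2. Polynomial convexity, arcs, and the two theorems

**Definition.** Let $K\subset\mathbb C^n$ be compact. Its polynomial hull $\hat K$ is the set of $z\in\mathbb C^n$ with $|P(z)|\le\sup_K|P|$ for every holomorphic polynomial $P$. The set $K$ is polynomially convex if $\hat K=K$. We write $P(K)$ for the uniform closure in $C(K)$ of the holomorphic polynomials, and $\|f\|_K=\max_K|f|$.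

For example, the unit circle in $\mathbb C$ has the closed unit disc as its hull, by the maximum principle. A closed ball $B$ in $\mathbb C^n$, say with center $0$ and radius $r$, is polynomially convex: if $|x|>r$, the polynomial $P(z)=\sum z_j\bar x_j$ has $|P|\le r|x|$ on $B$ and $P(x)=|x|^2>r|x|$.

**Definition.** An arc in $\mathbb C^n$ is a subset $\Gamma$ homeomorphic to $[0,1]$. There is polynomial approximation on $\Gamma$ if $P(\Gamma)=C(\Gamma)$.

We use the following facts.

**Oka–Weil theorem.** If $K$ is compact and polynomially convex, every function holomorphic on a neighborhood of $K$ is a uniform limit on $K$ of polynomials.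

**Characters of $P(K)$.** Let $\chi$ be a nonzero multiplicative linear functional on $P(K)$, and put $\zeta=(\chi(z_1),\dots,\chi(z_n))$. For a polynomial $P$ we have $|P(\zeta)|=|\chi(P)|\le\|P\|_K$, so $\zeta\in\hat K$. By density $\chi$ is determined by $\zeta$. If $K$ is polynomially convex, $\chi$ is therefore evaluation at a point of $K$. In other words, the maximal ideal space of $P(K)$ is $K$. In particular a function in $P(K)$ without zeros on $K$ lies in no maximal ideal, hence is invertible in $P(K)$.

**Fact (F).** If $K$ is compact and polynomially convex and $U\supset K$ is open, there is a compact polynomially convex $X$ with $K\subset\operatorname{int}X\subset X\subset U$. To see this, take a closed ball $B$ with $K\subset\operatorname{int}B$. For each $x\in B\setminus U$ there is a polynomial, suitably scaled, with $\sup_K|P|<1<|P(x)|$. By compactness finitely many $P_j$ satisfy $\max_j|P_j|>1$ on $B\setminus U$. Put $X=B\cap\bigcap_j\{|P_j|\le1\}$. It lies in $U$, it contains $K$ in its interior, and a point of $\hat X$ lies in $\hat B=B$ and satisfies $|P_j|\le1$ for all $j$, so it is in $X$.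

Polynomial convexity is necessary for $P(K)=C(K)$. Suppose $x\in\hat K\setminus K$. Then evaluation of polynomials at $x$ is bounded by $\|\cdot\|_K$, so it extends to a multiplicative functional on $P(K)$. If $P(K)=C(K)$, this functional is evaluation at some $y\in K$, and the coordinate functions give $x=y$, a contradiction. The question is about the converse for arcs. For a polynomially convex $C^1$ arc one has $P(\Gamma)=C(\Gamma)$: every continuous function on a $C^1$ curve can be uniformly approximated on it by functions holomorphic on a neighborhood of it, and Oka–Weil finishes the job. The paper "Polynomial Convexity and Rossi's Local Maximum Principle" asks whether there is polynomial approximation on a nonsmooth polynomially convex arc. The answer is no, for every $n\ge2$.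

**Theorem A.** There is a polynomially convex arc $\Gamma\subset\mathbb C^2$ with $P(\Gamma)\ne C(\Gamma)$. Moreover $\Gamma$ can be chosen so that:

1. there are a constant $\theta<2$ and points $a\ne b$ (the endpoints of $\Gamma$) with $|f(a)-f(b)|\le\theta\|f\|_\Gamma$ for all polynomials $f$;
2. $P(J)\ne C(J)$ for every nondegenerate subarc $J\subset\Gamma$;
3. every real-valued function in $P(\Gamma)$ is constant; hence $f(\Gamma)$ has positive area for every nonconstant $f\in P(\Gamma)$.

The same holds in $\mathbb C^n$, $n\ge2$, for $\Gamma\times\{0\}$, which is polynomially convex with the same algebra.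

**Theorem B.** Let $\Gamma\subset\mathbb C^n$ be a polynomially convex arc such that $z_j(\Gamma)\subset\mathbb C$ has zero area for all $j$ with at most one exception. Then $P(\Gamma)=C(\Gamma)$.

## 3. Arcs with thin projections

**Graphs over an interval.** Let $g:[0,1]\to\mathbb C$ be continuous and $\Gamma=\{(t,g(t)):t\in[0,1]\}\subset\mathbb C^2$. A continuous function on $\Gamma$ is a continuous function of $t=z$, and Weierstrass approximates it by polynomials in $z$ alone. So $P(\Gamma)=C(\Gamma)$, and $\Gamma$ is polynomially convex by the remark above, however wild $g$ is. Lack of smoothness alone does no harm.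

**The plane.** Recall Lavrentiev's theorem: if $e\subset\mathbb C$ is compact, has empty interior, and $\mathbb C\setminus e$ is connected, then polynomials are dense in $C(e)$. It applies to all arcs in $\mathbb C$ because of the following lemma.

**Lemma 1.** Let $e\subset\mathbb C$ be homeomorphic to a compact subset of $[0,1]$. Then $e$ has empty interior and $\mathbb C\setminus e$ is connected.

*Proof.* If $e$ had interior, it would contain a circle, and the circle would be homeomorphic to a connected subset of $[0,1]$, an interval. Removing an inner point disconnects the interval, while a circle minus a point is connected. So the interior is empty.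

Next, every continuous $u:e\to\mathbb C\setminus\{0\}$ has a continuous logarithm. Regard $e$ as a subset of $[0,1]$ and extend $u$ by Tietze to a continuous $\tilde u:[0,1]\to\mathbb C$. It is nonzero on a neighborhood of $e$, and by compactness that neighborhood contains a finite disjoint union of closed intervals covering $e$. On each interval $\tilde u$ has a continuous logarithm.

Suppose $\mathbb C\setminus e$ has a bounded component $U$, and let $\lambda\in U$. Then $\partial U\subset e$. Choose a continuous $h$ on $e$ with $e^{h(z)}=z-\lambda$ on $e$ and extend $h$ continuously to $\mathbb C$. Put $G=e^{h}$ on $\overline U$ and $G(z)=z-\lambda$ on $\mathbb C\setminus U$. The two definitions agree on $\partial U\subset e$, so $G$ is continuous, and it has no zeros. On a large circle around $\lambda$ it equals $z-\lambda$, which has winding number $1$. But a continuous function without zeros on a closed disc has winding number $0$ on the boundary circle. This contradiction shows that $\mathbb C\setminus e$ is connected. $\square$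

**The approach by real functions.** A sensible plan in $\mathbb C^n$ is to find real-valued functions in $P(\Gamma)$ and to use them to cut $\Gamma$ into pieces on which the problem is planar. Two textbook theorems make this work when enough projections are thin. The Hartogs–Rosenthal theorem says that if $k\subset\mathbb C$ is compact with zero area, the rational functions with poles off $k$ are dense in $C(k)$. For Bishop's theorem, let $A\subset C(X)$ be a closed subalgebra containing the constants and separating points. A set $E\subset X$ is a set of antisymmetry if every $f\in A$ that is real on $E$ is constant on $E$. The maximal ones are closed and partition $X$; for each of them $A|_E$ is closed in $C(E)$; and a function $g\in C(X)$ with $g|_E\in A|_E$ for all maximal $E$ belongs to $A$. For instance, if $A=C(X)$ the maximal sets of antisymmetry are points. If $A$ is the algebra of functions continuous on the closed unit disc and holomorphic inside, the whole disc is one set of antisymmetry.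

*Proof of Theorem B.* Put $A=P(\Gamma)$, and number the coordinates so that $z_j(\Gamma)$ has zero area for $j\ge2$.

**Step 1: real functions in $A$.** For $\lambda\notin z_j(\Gamma)$ the function $1/(z_j-\lambda)$ is holomorphic near $\Gamma$, so it is in $A$ by Oka–Weil. For $j\ge2$, Hartogs–Rosenthal makes $\bar z_j$ a uniform limit on $\Gamma$ of rational functions of $z_j$ with poles off $z_j(\Gamma)$. Hence $\bar z_j\in A$, and $\operatorname{Re}z_j,\operatorname{Im}z_j\in A$.

**Step 2: the pieces are planar.** Let $E$ be a maximal set of antisymmetry for $A$. The real functions of Step 1 are constant on $E$, so $z_j$ is constant on $E$ for $j\ge2$, and $z_1$ is injective on $E$. Thus $e=z_1(E)$ is homeomorphic to $E$, hence to a compact subset of $[0,1]$. By Lemma 1 and Lavrentiev's theorem, polynomials in $z_1$ are dense in $C(E)$. So $A|_E$ is dense and closed in $C(E)$, that is, $A|_E=C(E)$.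

**Step 3: assembling.** This holds for every maximal $E$, so Bishop's theorem gives $A=C(\Gamma)$. $\blacksquare$

In particular approximation holds on every polynomially convex arc of zero two-dimensional Hausdorff measure, since projections do not increase distances, and always for $n=1$.

**Where these approaches stop.** Of the two steps of the $C^1$ argument, Oka–Weil holds on every polynomially convex arc. The approximation of continuous functions by functions holomorphic near $\Gamma$ is the step that uses smoothness. For the arc of Theorem A it fails: a function $f$ holomorphic near $\Gamma$ is in $P(\Gamma)$, so it satisfies $|f(a)-f(b)|\le\theta\|f\|_\Gamma$. The approach by real functions stops at Step 1: if two projections have positive area, Hartogs–Rosenthal provides too few real functions. By Theorem A(3) there may be no nonconstant real function at all, and then $\Gamma$ is a single set of antisymmetry.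

## 4. Chain data and the separation constant $\rho$

From now on "rectangle" means a nondegenerate closed rectangle in $\mathbb C$ with sides parallel to the axes. "Vanishes to order $\ge\kappa$" includes vanishing identically. $\mathcal O(U)$ is the set of holomorphic functions on $U$. We separate the planar bookkeeping, which controls bounded functions, from the graphs in $\mathbb C^2$, which come in Section 7.

**Definition.** A datum $\mathcal D=(R_1,\dots,R_N;\,p_0,\dots,p_N;\,\kappa_1,\dots,\kappa_{N-1})$ consists of rectangles $R_i$, integers $\kappa_i\ge1$, and points $p_0\in\operatorname{int}R_1$, $p_N\in\operatorname{int}R_N$, $p_i\in\operatorname{int}R_i\cap\operatorname{int}R_{i+1}$ for $1\le i<N$, with $\operatorname{Re}p_{i-1}\ne\operatorname{Re}p_i$ for all $i$. $H(\mathcal D)$ is the set of tuples $(F_1,\dots,F_N)$ with $F_i\in\mathcal O(\operatorname{int}R_i)$, $|F_i|\le1$, such that $F_{i+1}-F_i$ vanishes to order $\ge\kappa_i$ at $p_i$. Put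
$$\rho(\mathcal D)=\sup\{|F_1(p_0)-F_N(p_N)|:(F_i)\in H(\mathcal D)\}.$$
For $i\le j$ the block $\mathcal D[i,j]$ is the datum $(R_i,\dots,R_j;\,p_{i-1},\dots,p_j;\,\kappa_i,\dots,\kappa_{j-1})$.

Always $\rho\le2$. For a feeling for the size of $\rho$, replace a single rectangle by the unit disc, with points $-r$ and $r$. If $|F|\le1$, then $g(z)=\frac12(F(z)-F(-z))$ has $|g|\le1$ and $g(0)=0$, so $|F(r)-F(-r)|=2|g(r)|\le2r$ by Schwarz, with equality for $F(z)=z$. So the supremum is $2r<2$.

**Lemma 2.** If $N=1$, then $\rho(\mathcal D)<2$.

*Proof.* By Montel's theorem the supremum is attained. If it equaled $2$, some $F$ with $|F|\le1$ on $\operatorname{int}R_1$ would have $|F(p_0)|=1$. Then $F$ is constant by the maximum principle, and the difference is $0$. $\square$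

We want to replace one rectangle by a long chain of tiny ones without letting $\rho$ rise to $2$. Two natural ways to do this fail.

**Touching to order one.** Suppose all $\kappa_i=1$, and put $\delta_i=|p_i-p_{i-1}|/\operatorname{diam}R_i$, which lies in $(0,1)$. Then
$$\rho(\mathcal D)\ge2\tanh\Bigl(\tfrac12\sum_{i=1}^N\operatorname{artanh}\delta_i\Bigr).$$
Indeed, put $v_i=\operatorname{artanh}\delta_i$, $u_0=-\frac12\sum v_i$, $u_i=u_{i-1}+v_i$. For a suitable unimodular constant $\omega_i$ the function $G_i(z)=\omega_i(z-p_{i-1})/\operatorname{diam}R_i$ maps $\operatorname{int}R_i$ into the unit disc, with $G_i(p_{i-1})=0$ and $G_i(p_i)=\delta_i$. With $c=\tanh u_{i-1}$, the function $F_i=(G_i+c)/(1+cG_i)$ is bounded by $1$, and it equals $\tanh u_{i-1}$ at $p_{i-1}$ and $\tanh(u_{i-1}+v_i)=\tanh u_i$ at $p_i$. So consecutive $F_i$ agree at the contact points, and the end values are $\mp\tanh(\frac12\sum v_i)$. If the $\delta_i$ stay away from $0$ and $N\to\infty$, then $\rho\to2$. Mere touching is not enough, which is why we use high order.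

**Chains along a segment.** With high order contact, a chain of small rectangles strung along the segment from $p$ to $q$ resembles one thin rectangle around that segment. But thin rectangles have $\rho$ close to $2$. Take a continuous function on the segment, bounded by $1$ and going from $-1$ to $1$, and a polynomial $P$ within $\epsilon$ of it on the segment. On a thin enough rectangle $|P|\le1+2\epsilon$, so $\rho\ge(2-2\epsilon)/(1+2\epsilon)$ for that rectangle.

So the chain must fill a two-dimensional rectangle with small cells, visited in one linear order. Two cells that are neighbors in the plane but not in the order will carry disjoint graphs, so we may not prescribe any contact between them. We need contact along the chain alone to force agreement everywhere. The next section arranges this.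

## 5. A snake of cells that fills a rectangle

**Lemma 3.** Let $R$ be a rectangle, $p,q\in\operatorname{int}R$, $\operatorname{Re}p\ne\operatorname{Re}q$, $\eta>0$. There are $M\ge2$, rectangles $S_1,\dots,S_M\subset R$ of diameter $<\eta$, and points $t_0=p,t_1,\dots,t_M=q$ such that

* (a) $t_s\in\operatorname{int}S_s\cap\operatorname{int}S_{s+1}$ for $1\le s<M$; $p\in\operatorname{int}S_1$, $q\in\operatorname{int}S_M$;
* (b) for $1\le s<M$, $t_s\notin S_r$ if $r\ne s,s+1$; $p\notin S_r$ for $r\ne1$; $q\notin S_r$ for $r\ne M$;
* (c) $\operatorname{Re}t_0,\dots,\operatorname{Re}t_M$ are pairwise distinct;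
* (d) $\bigcup_s\operatorname{int}S_s=\operatorname{int}R$, the sets $\operatorname{int}S_s\cap\operatorname{int}S_{s+1}$ are connected, and if $f_s\in\mathcal O(\operatorname{int}S_s)$ satisfy $f_s=f_{s+1}$ on $\operatorname{int}S_s\cap\operatorname{int}S_{s+1}$ for $1\le s<M$, then there is $F\in\mathcal O(\operatorname{int}R)$ with $F=f_s$ on $\operatorname{int}S_s$ for all $s$.

*Proof.* Interchanging $p$ and $q$ and reversing the order, we may assume $\operatorname{Re}p<\operatorname{Re}q$. Write $R=[\alpha,\beta]\times[\alpha',\beta']$, $p=(p_x,p_y)$, $q=(q_x,q_y)$.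

**Step 1: the grid.** The purpose is a grid with the parities that the snake will need. We want partitions $\alpha=x_0<\dots<x_\mu=\beta$ and $\alpha'=y_0<\dots<y_\nu=\beta'$ of mesh $<\eta/4$, not containing the coordinates of $p,q$, with
$$p_x\in(x_{c_0-1},x_{c_0}),\quad q_x\in(x_{c_1-1},x_{c_1}),\quad p_y\in(y_{r_0-1},y_{r_0}),\quad q_y\in(y_{r_1-1},y_{r_1}),$$
where $c_0<c_1$, the numbers $c_0,r_0,r_1,\mu$ are even, and $c_1$ is odd. Start with a fine $x$-partition such that $p_x$ is not in the first interval, $q_x$ is not in the last, and some interval lies strictly between those of $p_x$ and $q_x$. Inserting a point in the first interval, in an intermediate interval, or in the last interval raises $(c_0,c_1,\mu)$ by $(1,1,1)$, $(0,1,1)$, $(0,0,1)$ respectively. So we can correct the parity of $c_0$, then of $c_1$, then of $\mu$. For $y$, start with a fine partition such that neither $p_y$ nor $q_y$ lies in the first interval and, if $p_y\ne q_y$, some interval lies strictly between. A point in the first interval raises both $r_0,r_1$ by $1$. A point in between raises only the larger one. If $p_y=q_y$, then $r_0=r_1$ and the first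 move suffices.

**Step 2: overlapping cells.** Let $\tau>0$ be smaller than $\frac14$ of every partition gap, and smaller than the distances from $p_x,q_x$ to $\{x_j\}$ and from $p_y,q_y$ to $\{y_j\}$. Put
$$X_c=[x_{c-1}-\tau,x_c+\tau]\cap[\alpha,\beta],\quad Y_r=[y_{r-1}-\tau,y_r+\tau]\cap[\alpha',\beta'],\quad K(c,r)=X_c\times Y_r.$$
The sides of a cell are shorter than $\frac32\cdot\frac\eta4$, so its diameter is less than $\sqrt2\cdot\frac38\eta<\eta$. As gaps exceed $4\tau$, we have $X_c\cap X_{c'}=\emptyset$ if $|c-c'|\ge2$, and $X_c\cap X_{c+1}=[x_c-\tau,x_c+\tau]$; similarly for $Y$. The sets $\operatorname{int}X_c$ cover $(\alpha,\beta)$ and the $\operatorname{int}Y_r$ cover $(\alpha',\beta')$, so the interiors of the cells cover $\operatorname{int}R$. Finally $p_x$ has distance $>\tau$ from all $x_j$, so it is in $\operatorname{int}X_{c_0}$ and in no other $X_c$. Likewise for the other coordinates. Hence $p$ lies in $\operatorname{int}K(c_0,r_0)$ and in no other cell, and $q$ lies in $\operatorname{int}K(c_1,r_1)$ and in no other cell.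

**Step 3: the snake.** We order the cells so that consecutive ones are neighbors, starting at the cell of $p$ and ending at that of $q$. Let $G$ be the grid graph on $\{1,\dots,\mu\}\times\{1,\dots,\nu\}$, with edges joining points at distance $1$. The following path runs from $(c_0,r_0)$ to $(c_1,r_1)$ and visits every vertex exactly once.

1. Traverse columns $c_0,c_0-1,\dots,1$ restricted to rows $r_0,\dots,\nu$: column $c_0$ upward, column $c_0-1$ downward, and so on. Since $c_0$ is even we end at $(1,r_0)$.
2. Step to $(1,r_0-1)$. Traverse rows $r_0-1,\dots,1$ restricted to columns $1,\dots,c_0$, alternately rightward and leftward. Since $r_0-1$ is odd we end at $(c_0,1)$.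
3. Traverse full columns $c_0+1,\dots,c_1-1$, an even number (possibly none), alternately upward and downward, ending at $(c_1-1,1)$.
4. Step to $(c_1,1)$. Traverse rows $1,\dots,r_1-1$, an odd number, restricted to columns $c_1,\dots,\mu$, alternately rightward and leftward, ending at $(\mu,r_1-1)$.
5. Step to $(\mu,r_1)$. Traverse columns $\mu,\mu-1,\dots,c_1$, an even number, restricted to rows $r_1,\dots,\nu$, alternately upward and downward, ending at $(c_1,r_1)$.

Parts 1 and 2 cover columns $1,\dots,c_0$, part 3 the columns strictly between $c_0$ and $c_1$, parts 4 and 5 the columns $c_1,\dots,\mu$. The smallest example is $\mu=4$, $\nu=2$, $c_0=2$, $c_1=3$, $r_0=r_1=2$: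
$$(2,2),(1,2),(1,1),(2,1),(3,1),(4,1),(4,2),(3,2).$$

Let $S_1,\dots,S_M$ be the cells in this order; $M\ge2$ because $c_0\ne c_1$. If consecutive cells are $K(c,r)$ and $K(c+1,r)$ in some order, choose $t_s$ in
$$(x_c-\tau,x_c+\tau)\times(y_{r-1}+\tau,y_r-\tau).$$
Every point here lies in the interior of both cells and in no other cell: its second coordinate is in no $Y_{r'}$ with $r'\ne r$, and its first coordinate is in $X_c\cap X_{c+1}$ and therefore in no other $X_{c'}$. The vertical case is the same with the roles of $x$ and $y$ exchanged. As these sets are nonempty and open, we can choose the $t_s$ with real parts distinct from each other and from $\operatorname{Re}p,\operatorname{Re}q$. With Step 2 this gives (a), (b), (c). The first part of (d) is in Step 2, and the intersection of two open rectangles is connected.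

**Step 4: three edges of a square give the fourth.** Let $f_s$ be as in (d), and write $K_u$, $f_u$ for the cell and the function at a vertex $u$ of $G$. Call an edge $uu'$ good if $f_u=f_{u'}$ on $\operatorname{int}K_u\cap\operatorname{int}K_{u'}$, which is a nonempty open rectangle. Edges of the snake are good by hypothesis. Suppose three of the four edges of a unit square of $G$ are good. The four interiors have the nonempty open set $(x_c-\tau,x_c+\tau)\times(y_r-\tau,y_r+\tau)$ in common, and the three good edges show that all four functions agree there. This set lies in the connected intersection belonging to the fourth edge, so by the identity theorem the fourth edge is good.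

In the $4\times2$ example, three edges are not on the snake. The edge $(2,1)(2,2)$ is good because the other three edges of the left square are on the snake; the edge $(3,1)(3,2)$ is good for the same reason on the right; and then the middle square shows that $(2,2)(3,2)$ is good. The next step does this in general.

**Step 5: all edges are good.** Let $T$ be the set of snake edges; as a graph, $T$ is a tree containing all vertices. For an edge $e\notin T$, the path in $T$ joining the ends of $e$ together with $e$ forms a simple closed polygon $C(e)$. Let $\Omega(e)$ be the closed region it bounds. It is a union of unit squares of $G$, and we use induction on their number. Let $Q$ be the unit square in $\Omega(e)$ that has $e$ as an edge. We show that the other three edges of $Q$ are good; then $e$ is good by Step 4. Let $e'$ be one of them. If $e'\in T$, it is good. Suppose $e'\notin T$.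

We claim that the $T$-path joining the ends of $e'$ stays in $\Omega(e)$. The ends of $e'$ are in $\Omega(e)$. If the path left $\Omega(e)$, it would contain a piece from a vertex $x\in C(e)$ to a different vertex $y\in C(e)$ all of whose edges lie outside $\Omega(e)$. But $x$ and $y$ are also joined by a $T$-path inside $C(e)$, since all edges of $C(e)$ except $e$ form a path in $T$. Two different paths from $x$ to $y$ in a tree are impossible, so the claim holds.

Hence $C(e')\subset\Omega(e)$. The complement of $\Omega(e)$ is connected, unbounded and disjoint from $C(e')$, so it lies outside $C(e')$, which means $\Omega(e')\subset\Omega(e)$. The two regions are different, because $C(e')$ contains $e'$, while the only edge of $C(e)$ not in $T$ is $e\ne e'$. So $\Omega(e')$ contains fewer unit squares, and $e'$ is good by induction.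

**Step 6: gluing.** Horizontal and vertical neighbors agree by Step 5. For diagonal neighbors, $\operatorname{int}K(c,r)\cap\operatorname{int}K(c\pm1,r+1)\subset\operatorname{int}K(c\pm1,r)$, so on this intersection both functions agree with the function of the third cell. All other pairs of distinct cells are disjoint. So the $f_s$ glue to one $F\in\mathcal O(\operatorname{int}R)$. $\square$

## 6. Refining a datum does not raise $\rho$ in the limit

**Definition.** Let $\mathcal D$ be a datum. Apply Lemma 3 to each $(R_i,p_{i-1},p_i)$ with some $\eta$, obtaining $S_{i,s}$ ($1\le s\le M_i$) and $t_{i,s}$. For $m\ge1$ let the refinement $\mathcal D_m$ be the datum with rectangles $S_{i,s}$ in lexicographic order, endpoints $p_0,p_N$, internal contact points $t_{i,s}$ ($1\le s<M_i$) of order $m$, and cross contact points $p_i$, between $S_{i,M_i}$ and $S_{i+1,1}$, of order $\kappa_i$.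

This is a datum by Lemma 3(a) and (c). The refinement of a block is the corresponding block of the refinement.

**Lemma 4.** With the geometry $S_{i,s},t_{i,s}$ fixed, $\limsup_{m\to\infty}\rho(\mathcal D_m)\le\rho(\mathcal D)$.

*Proof.* We pass to a limit of nearly extremal tuples, and contact of order $m\to\infty$ becomes equality. Choose $(f^{(m)}_{i,s})\in H(\mathcal D_m)$ with
$$|f^{(m)}_{1,1}(p_0)-f^{(m)}_{N,M_N}(p_N)|\ge\rho(\mathcal D_m)-\tfrac1m .$$
Pass first to a subsequence of $m$ realizing the $\limsup$, and then, by Montel, to one along which $f^{(m)}_{i,s}\to f_{i,s}$ locally uniformly for all $(i,s)$. Derivatives converge too. At an internal contact point the derivatives of order $<m$ of $f^{(m)}_{i,s+1}-f^{(m)}_{i,s}$ are zero, so all derivatives of $f_{i,s+1}-f_{i,s}$ at $t_{i,s}$ vanish. Hence $f_{i,s}=f_{i,s+1}$ on the connected set $\operatorname{int}S_{i,s}\cap\operatorname{int}S_{i,s+1}$. By Lemma 3(d) there is $F_i\in\mathcal O(\operatorname{int}R_i)$ with $F_i=f_{i,s}$ on $\operatorname{int}S_{i,s}$ for all $s$, and $|F_i|\le1$. Near $p_i$ we have $F_{i+1}-F_i=f_{i+1,1}-f_{i,M_i}$, a limit of functions vanishing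 at $p_i$ to order $\ge\kappa_i$, so it vanishes there to order $\ge\kappa_i$. Thus $(F_i)\in H(\mathcal D)$. Since $F_1(p_0)=f_{1,1}(p_0)$ and $F_N(p_N)=f_{N,M_N}(p_N)$, the $\limsup$ is at most $|F_1(p_0)-F_N(p_N)|\le\rho(\mathcal D)$. $\square$

## 7. Chains of graphs in $\mathbb C^2$

**Definition.** A realization of $\mathcal D$ is a family of pairwise distinct polynomials $Q_1,\dots,Q_N\in\mathbb C[z]$ with

* (R1) $Q_{i+1}-Q_i=a_i(z-p_i)^{\kappa_i}$, $a_i\ne0$;
* (R2) for $|i-j|\ge2$, $Q_i-Q_j$ has no zero on $R_i\cap R_j$.

Put $L_i=\{(z,Q_i(z)):z\in R_i\}$ and $Y=\bigcup_iL_i$.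

By (R1), $L_i\cap L_{i+1}$ is the single point $(p_i,Q_i(p_i))$, and by (R2), $L_i\cap L_j=\emptyset$ for $|i-j|\ge2$. The pair in Section 1 realizes a datum with $N=2$, $Q_1=0$, $Q_2=b(z-t)^m$. The datum records what polynomials on the chain feel, and the next lemma makes this precise.

**Lemma 5.** $Y$ is polynomially convex. If $f$ is a polynomial with $|f|\le1$ on $L_i\cup\dots\cup L_j$, then $(f(z,Q_l(z)))_{l=i}^j\in H(\mathcal D[i,j])$.

*Proof.* **Step 1: the second claim.** The polynomial $f(z,Q_{l+1}(z))-f(z,Q_l(z))$ is divisible by $Q_{l+1}-Q_l=a_l(z-p_l)^{\kappa_l}$, and the bound by $1$ on $R_l$ is the hypothesis.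

**Step 2: only finitely many points could be added by the hull.** Let $x=(z_0,w_0)\notin Y$ and $I=\{i:Q_i(z_0)=w_0\}$. For $i\in I$ we have $z_0\notin R_i$, since otherwise $x\in L_i$. If $I=\emptyset$, the polynomial $\prod_l(w-Q_l(z))$ vanishes on $Y$ but not at $x$, so $x\notin\hat Y$. If $I=\{i\}$, there is a closed disc containing the compact convex set $R_i$ but not $z_0$: separate by a line and take a large disc. Let $c$ be its center and $g(z)=(z-c)/(z_0-c)$. Then $|g|\le r<1$ on $R_i$ and $g(z_0)=1$. The polynomial
$$g(z)^k\prod_{l\ne i}(w-Q_l(z))$$
vanishes on $L_l$ for $l\ne i$, is at most a constant times $r^k$ on $L_i$, and at $x$ has the value $\prod_{l\ne i}(w_0-Q_l(z_0))\ne0$, independent of $k$. For large $k$ it shows $x\notin\hat Y$. If $|I|\ge2$, then $z_0$ is a zero of some $Q_i-Q_j\ne0$ and $w_0=Q_i(z_0)$, so there are finitely many such $x$. Hence $\hat Y=Y\cup E$ with $E$ finite and disjoint from $Y$.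

**Step 3: $E$ is empty.** Suppose not. The function equal to $1$ near $E$ and $0$ near $Y$ is holomorphic near the polynomially convex set $\hat Y$. Oka–Weil gives a polynomial $g$ with $|g-1|<\frac13$ on $E$ and $|g|<\frac13$ on $Y$. At a point of $E$ we have $|g|>\frac23>\sup_Y|g|$, contradicting $E\subset\hat Y$. $\square$

**Lemma 6.** Let $(Q_i)$ realize $\mathcal D$, let $S_{i,s},t_{i,s}$ be as in the refinement, $m\ge1$, $\varepsilon>0$. Then $\mathcal D_m$ has a realization $(Q'_{i,s})$ with $|Q'_{i,s}-Q_i|<\varepsilon$ on $R_i$ and $Q'_{1,1}=Q_1$.

*Proof.* **Step 1: the polynomials.** Every time the chain passes an internal contact point, add a small multiple of $(z-t)^m$, and never remove it. Let $T=\{(i,s):1\le s<M_i\}$ with lexicographic order and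
$$Q'_{i,s}=Q_i+\sum_{(i',s')\in T,\ (i',s')<(i,s)}b_{i',s'}(z-t_{i',s'})^m,$$
with numbers $b_{i,s}>0$ to be chosen. Then $Q'_{1,1}=Q_1$ and
$$Q'_{i,s+1}-Q'_{i,s}=b_{i,s}(z-t_{i,s})^m\ (1\le s<M_i),\qquad Q'_{i+1,1}-Q'_{i,M_i}=Q_{i+1}-Q_i.$$
The second identity holds because no element of $T$ lies in the range $(i,M_i)\le\cdot<(i+1,1)$. This is (R1) for $\mathcal D_m$.

**Step 2: sizes.** The coefficients decrease so fast that the first term in any relevant sum dominates. Let $\Delta$ be a closed disc of diameter $\Lambda\ge1$ containing all $R_i$. Let $d>0$ be smaller than all positive distances from contact points $t_{i,s},p_i$ to rectangles $S_{i',r}$. Choose $0<\lambda<\frac12$ with $\frac{\lambda}{1-\lambda}\Lambda^m<d^m$. Enumerate $T$ increasingly and let the $k$-th number be $b=\beta\lambda^k$, $k=1,2,\dots$, where $\beta>0$ will be chosen last and small. The sum of all $b$ is less than $\beta$, so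
$$|Q'_{i,s}-Q_i|\le\beta\Lambda^m\quad\text{on }\Delta. \tag{2}$$

**Step 3: (R2).** We go through all pairs of indices that are not consecutive.

*Same $i$, $r\ge s+2$.* Here
$$Q'_{i,r}-Q'_{i,s}=b_{i,s}(z-t_{i,s})^m+\sum_{s<s'<r}b_{i,s'}(z-t_{i,s'})^m .$$
On $S_{i,s}\cap S_{i,r}$ we have $|z-t_{i,s}|\ge d$, since $t_{i,s}\notin S_{i,r}$ by Lemma 3(b). The sum has modulus at most $b_{i,s}(\lambda+\lambda^2+\cdots)\Lambda^m=b_{i,s}\frac{\lambda}{1-\lambda}\Lambda^m<b_{i,s}d^m$. So there is no zero.

*Indices $(i,s),(i+1,r)$ other than $(i,M_i),(i+1,1)$.* By Lemma 3(b), $p_i\notin S_{i,s}$ if $s\ne M_i$, and $p_i\notin S_{i+1,r}$ if $r\ne1$. So $|z-p_i|\ge d$ on $S_{i,s}\cap S_{i+1,r}$, and $|Q_{i+1}-Q_i|\ge|a_i|d^{\kappa_i}$ there. By (2) the difference of the $Q'$ has no zero there if $2\beta\Lambda^m<|a_i|d^{\kappa_i}$.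

*Indices $(i,s),(i',r)$ with $|i-i'|\ge2$.* By (R2) for $\mathcal D$, $|Q_i-Q_{i'}|$ has a positive lower bound on the compact set $R_i\cap R_{i'}$, if this is nonempty. By (2), a small $\beta$ suffices.

**Step 4: distinctness and closeness.** For the same $i$ and $r>s$, the coefficient of $z^m$ in $Q'_{i,r}-Q'_{i,s}$ is a sum of positive numbers $b$, so the difference is not the zero polynomial. For $i\ne i'$, $\max_\Delta|Q_i-Q_{i'}|>0$, so $Q'_{i,s}\ne Q'_{i',r}$ for small $\beta$. Finally choose $\beta\Lambda^m<\varepsilon$ as well. Only finitely many conditions are imposed on $\beta$. $\square$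

## 8. Infinitely many refinements

We now iterate. The limit must be an arc, it must be polynomially convex, and the bound $<2$ must survive for the first rectangle, and also for each rectangle that appears at any later level. The induction carries the following objects for $k=0,1,2,\dots$: data $\mathcal D^k$ with $N_k$ rectangles $R_i^k$ and points $p_i^k$; realizations $Q_i^k$, hence $L_i^k$ and $Y_k=\bigcup_iL_i^k$; numbers $\varepsilon_k>0$; closed neighborhoods $\mathcal N_i^k=\{x:\operatorname{dist}(x,L_i^k)\le\varepsilon_k\}$; and compact sets $X_k$. The datum $\mathcal D^{k+1}$ is a refinement of $\mathcal D^k$. Let $\pi:\{1,\dots,N_{k+1}\}\to\{1,\dots,N_k\}$ be the parent map. It is nondecreasing and onto, and its fibers have at least two elements because $M\ge2$ in Lemma 3. For $k'\le k$ let $B_k(k',i)$ be the set of level-$k$ indices descending from $i\le N_{k'}$, an interval of integers. As soon as $\mathcal D^{k'}$ is known, fix for each $i\le N_{k'}$ a number $\theta(k',i)$ with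
$$\rho(\mathcal D^{k'}[i,i])<\theta(k',i)<2,$$
which is possible by Lemma 2. The requirements are:

* (A) $\rho(\mathcal D^k[B_k(k',i)])<\theta(k',i)$ for all $k'\le k$, $i\le N_{k'}$;
* (B) $\mathcal N_i^k\cap\mathcal N_j^k=\emptyset$ for $|i-j|\ge2$, and $\operatorname{diam}\mathcal N_i^k\le2^{-k}$ if $k\ge1$;
* (C) $X_k$ is compact and polynomially convex, $Y_k\subset\operatorname{int}X_k$, $X_k\subset\bigcup_i\mathcal N_i^k$;
* (D) $X_{k+1}\subset X_k$ and $\mathcal N_J^{k+1}\subset\mathcal N_{\pi(J)}^k$;
* (E) $|Q_J^{k+1}-Q_{\pi(J)}^k|<2^{-k-4}$ on $R^k_{\pi(J)}$.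

**Level 0.** $N_0=1$, $R=[0,1]^2$, $p_0=\frac14+\frac i2$, $p_1=\frac34+\frac i2$, $Q_1=0$, $\varepsilon_0=1$. The set $Y_0$ is polynomially convex by Lemma 5, and $X_0$ is given by (F) inside $\operatorname{int}\mathcal N_1^0$.

**Step $k\to k+1$.** First fix the geometry. Choose $\eta$ so small that the graph of $Q_i^k$ over any subset of $R_i^k$ of diameter $<\eta$ has diameter $<2^{-k-3}$, for all $i$; this is uniform continuity. Fix the rectangles and contact points of the refinement with this $\eta$.

Then fix the order of contact. For each of the finitely many pairs $(k',i)$ with $k'\le k$, Lemma 4 applied to the block $\mathcal D^k[B_k(k',i)]$ and the strict inequality (A) show that the refined block has $\rho<\theta(k',i)$ for all large $m$. Choose one $m$ that works for all of them, and let $\mathcal D^{k+1}=(\mathcal D^k)_m$. Then (A) holds at level $k+1$ for all $k'\le k$, and for $k'=k+1$ it holds by the choice of $\theta(k+1,i)$.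

Then fix the graphs. Apply Lemma 6 with $\varepsilon<\min(2^{-k-4},\varepsilon_k/2)$ and $\varepsilon<\operatorname{dist}(Y_k,\mathbb C^2\setminus\operatorname{int}X_k)$. This gives (E). Every point $(z,Q_J^{k+1}(z))$ of $L_J^{k+1}$ is within $\varepsilon$ of the point $(z,Q^k_{\pi(J)}(z))$ of $L^k_{\pi(J)}$. So $Y_{k+1}\subset\operatorname{int}X_k$ and
$$\operatorname{diam}L_J^{k+1}<2^{-k-3}+2\cdot2^{-k-4}=2^{-k-2}.$$

Finally fix the neighborhoods. Let $\varepsilon_{k+1}\le\varepsilon_k/2$ be so small that (B) holds at level $k+1$. This is possible because nonconsecutive $L_J^{k+1}$ are disjoint compact sets, and the diameters are below $2^{-k-2}$. A point of $\mathcal N_J^{k+1}$ is within $\varepsilon_{k+1}+\varepsilon<\varepsilon_k$ of $L^k_{\pi(J)}$, so $\mathcal N_J^{k+1}\subset\mathcal N^k_{\pi(J)}$. By Lemma 5, $Y_{k+1}$ is polynomially convex, and (F) gives $X_{k+1}$ with $Y_{k+1}\subset\operatorname{int}X_{k+1}$ inside $\operatorname{int}X_k\cap\operatorname{int}\bigcup_J\mathcal N_J^{k+1}$. So (C) and (D) hold.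

Set
$$\Gamma=\bigcap_kX_k .$$
It is compact, and it is polynomially convex: $\hat\Gamma\subset\hat X_k=X_k$ for every $k$.

## 9. The limit set is an arc

We code points of $\Gamma$ by the beads that contain them. Let $I_1^0=[0,1]$. Given consecutive closed intervals $I_i^k$ partitioning $[0,1]$, divide each $I_i^k$ into $\#\pi^{-1}(i)\ge2$ equal consecutive closed intervals $I_J^{k+1}$, $J\in\pi^{-1}(i)$. So $I_i^k$ has length $\le2^{-k}$. For $x\in\Gamma$ let
$$T_k(x)=\bigcup\{I_i^k:x\in\mathcal N_i^k\}.$$
By (C) there is at least one such $i$, and by (B) any two of them differ by at most $1$. So $T_k(x)$ is one interval of the partition or the union of two consecutive ones, and its length is at most $2\cdot2^{-k}$. By (D), $T_{k+1}(x)\subset T_k(x)$. Let $\varphi(x)$ be the single point of $\bigcap_kT_k(x)$.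

**Step 1: $\varphi$ is continuous.** Let $x_n\to x$ in $\Gamma$, and fix $k$. The $\mathcal N_i^k$ are closed and finite in number, so for large $n$ the point $x_n$ is only in such $\mathcal N_i^k$ as contain $x$. Then $T_k(x_n)\subset T_k(x)$, and $|\varphi(x_n)-\varphi(x)|\le2\cdot2^{-k}$.

**Step 2: $\varphi$ is injective.** Let $\varphi(x)=\varphi(y)=t$. For every $k\ge1$ there are $i,j$ with $t\in I_i^k\cap I_j^k$, $x\in\mathcal N_i^k$, $y\in\mathcal N_j^k$. Then $|i-j|\le1$, so $\mathcal N_i^k\cap\mathcal N_j^k\ne\emptyset$, because consecutive graphs touch. By (B), $|x-y|\le2\cdot2^{-k}$.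

**Step 3: $\varphi$ is surjective.** Given $t$, choose successively $i_k$ with $t\in I_{i_k}^k$ and $\pi(i_{k+1})=i_k$, and points $x_k\in L_{i_k}^k$. For $j\ge k$, (C) and (D) give $x_j\in\mathcal N_{i_k}^k\cap X_k$. A limit point $x$ of $(x_j)$ therefore lies in $\Gamma\cap\bigcap_k\mathcal N_{i_k}^k$. So $t\in I_{i_k}^k\subset T_k(x)$ for all $k$, and $\varphi(x)=t$.

A continuous bijection from a compact space onto $[0,1]$ is a homeomorphism, so $\Gamma$ is an arc.

## 10. Values of polynomials at the ends of subarcs

Put $J(k',i)=\varphi^{-1}(I_i^{k'})$, a subarc of $\Gamma$. The aim is to identify its endpoints as limits of contact points, and to carry the bound (A) to the limit.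

**Step 1: the points $P(k',i)$.** Fix $k'$ and $0\le i\le N_{k'}$. Endpoints and contact points of a datum persist under refinement. So $p=p_i^{k'}$ is also a point $p_e^k$ at each level $k\ge k'$, where $e$ is the last index of $B_k(k',i)$ (for $i=0$: $e=0$). Let
$$P^{(k)}(k',i)=(p,Q_e^k(p))\in Y_k\qquad(\text{for }i=0:\ (p,Q_1^k(p))).$$
If $0<i<N_{k'}$, then $Q_e^k(p)=Q_{e+1}^k(p)$ by (R1), so this point lies on both $L_e^k$ and $L_{e+1}^k$. The last index at level $k+1$ has the last index at level $k$ as its parent, and similarly for the first index. So (E) shows that consecutive $P^{(k)}(k',i)$ differ by less than $2^{-k-4}$, and $P(k',i)=\lim_kP^{(k)}(k',i)$ exists. Its $z$-coordinate is $p_i^{k'}$.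

**Step 2: limits of block points.** We claim: if $x_k\in\bigcup_{l\in B_k(k',i)}L_l^k$ for $k\ge k'$, then every limit point $x$ of $(x_k)$ lies in $J(k',i)$. For $j\ge k\ge k'$, (C) and (D) give $x_j\in X_k\cap\bigcup_{l\in B_k(k',i)}\mathcal N_l^k$. This set is closed, so $x\in\Gamma$, and for each $k$ there is $l\in B_k(k',i)$ with $x\in\mathcal N_l^k$. Then $T_k(x)\supset I_l^k$ and $I_l^k\subset I_i^{k'}$. Since $\varphi(x)\in T_k(x)$, it is within $2\cdot2^{-k}$ of $I_i^{k'}$, for all $k$. So $\varphi(x)\in I_i^{k'}$.

**Step 3: the endpoints of $J(k',i)$.** For $0<i<N_{k'}$, Step 1 and Step 2 put $P(k',i)$ in $J(k',i)\cap J(k',i+1)$, so it is the common endpoint of these two subarcs. The points $P^{(k)}(k',0)=(p_0,Q_1^k(p_0))$ do not depend on $k'$, so $P(k',0)=P(0,0)$, and this point lies in $J(k,1)$ for all $k$ by Step 2. Hence $\varphi(P(k',0))=0$. In the same way $\varphi(P(k',N_{k'}))=1$. So $P(k',i-1)$ and $P(k',i)$ are the endpoints of $J(k',i)$. They are distinct since $p_{i-1}^{k'}\ne p_i^{k'}$.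

**Step 4: the inequality.** Let $f$ be a polynomial, $k\ge k'$, and $1\le i\le N_{k'}$. The block $\mathcal D^k[B_k(k',i)]$ begins at the point $p_{i-1}^{k'}$ and ends at $p_i^{k'}$. The values of $f(z,Q_l^k(z))$ there, for the first and the last $l$, are $f(P^{(k)}(k',i-1))$ and $f(P^{(k)}(k',i))$; for the first one with $i>1$, use $Q_e^k(p)=Q_{e+1}^k(p)$ from Step 1. By Lemma 5, applied to $f$ divided by its maximum on the block, and by (A),
$$|f(P^{(k)}(k',i-1))-f(P^{(k)}(k',i))|\le\theta(k',i)\max\Bigl\{|f(x)|:x\in\bigcup_{l\in B_k(k',i)}L_l^k\Bigr\}.$$
If the maximum is $0$, both sides are $0$. Let $x_k$ be a point where the maximum is attained. As $k\to\infty$ the left side converges. Choosing a subsequence along which the maxima tend to their $\limsup$ and $x_k$ converges, Step 2 shows that this $\limsup$ is at most $\|f\|_{J(k',i)}$. Therefore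
$$|f(P(k',i-1))-f(P(k',i))|\le\theta(k',i)\,\|f\|_{J(k',i)},\qquad\theta(k',i)<2. \tag{3}$$
By uniform limits, (3) holds for all $f\in P(J(k',i))$.

## 11. Proof of Theorem A

**Part (1).** This is (3) for $(k',i)=(0,1)$: $J(0,1)=\Gamma$, $a=P(0,0)$, $b=P(0,1)$, $\theta=\theta(0,1)$.

**Part (2).** Let $J$ be a nondegenerate subarc. The interval $\varphi(J)$ contains some $I_i^k$, since the lengths of these intervals tend to $0$. So $J\supset J(k,i)$. Suppose $P(J)=C(J)$. A continuous function on $J(k,i)$ extends to $J$ by Tietze, hence is a uniform limit of polynomials, and $P(J(k,i))=C(J(k,i))$. Take a continuous $h$ on $J(k,i)$ with $\|h\|\le1$ and values $1,-1$ at the two endpoints. Then (3) gives $2\le\theta(k,i)<2$, a contradiction. For $J=\Gamma$ this says $P(\Gamma)\ne C(\Gamma)$.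

**Part (3), real functions.** Let $g\in P(\Gamma)$ be real-valued, and suppose $g(P(k,i-1))\ne g(P(k,i))$ for some $k,i$. Take a continuous $\psi:g(\Gamma)\to[-1,1]$ equal to $1$ and $-1$ at these two values. By Weierstrass, $\psi$ is a uniform limit of polynomials on the compact set $g(\Gamma)\subset\mathbb R$, so $\psi\circ g\in P(\Gamma)$. Its restriction to $J(k,i)$ is in $P(J(k,i))$ and has norm $\le1$, and (3) gives $2\le\theta(k,i)<2$, a contradiction. So for each $k$ the function $g$ has the same value at all $P(k,i)$, $0\le i\le N_k$. The value does not depend on $k$ since $P(k,0)=P(0,0)$. The images $\varphi(P(k,i))$ are the division points of the partitions, so the points $P(k,i)$ are dense in $\Gamma$, and $g$ is constant.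

**Part (3), areas.** Let $f\in P(\Gamma)$ and suppose $f(\Gamma)$ has zero area. For $\lambda\notin f(\Gamma)$ the function $f-\lambda$ has no zeros on $\Gamma$. Since $\hat\Gamma=\Gamma$, the fact on characters in Section 2 gives $1/(f-\lambda)\in P(\Gamma)$. So $r\circ f\in P(\Gamma)$ for every rational $r$ with poles off $f(\Gamma)$, and by Hartogs–Rosenthal $\bar f\in P(\Gamma)$. Then $\operatorname{Re}f,\operatorname{Im}f\in P(\Gamma)$ are constant, so $f$ is constant.

**Higher dimensions.** Let $n>2$. A point of the hull of $\Gamma\times\{0\}\subset\mathbb C^n$ has $z_j=0$ for $j\ge3$, because these coordinates vanish on $\Gamma\times\{0\}$. Its first two coordinates form a point of $\hat\Gamma=\Gamma$. So $\Gamma\times\{0\}$ is polynomially convex. Polynomials in $n$ variables restrict to it as polynomials in $(z,w)$ restricted to $\Gamma$, so the algebra is the same, and all assertions carry over. $\blacksquare$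

**Remark 1.** Since the maximal ideal space of $P(\Gamma)$ is $\Gamma$, the homeomorphism $\varphi$ turns $P(\Gamma)$ into a uniform algebra on $[0,1]$ with two generators, different from $C([0,1])$, whose maximal ideal space is $[0,1]$.

**Remark 2.** The constant $\theta$ in part (1) can be made arbitrarily small. At level $0$ keep $R=[0,1]^2$ and $p_0=\frac14+\frac i2$, and take $p_1=p_0+\delta$ with $0<\delta<\frac18$. The segment from $p_0$ to $p_1$ has distance at least $\frac14$ from $\partial R$. If $|F|\le1$ on $\operatorname{int}R$, Cauchy's estimate gives $|F'|\le4$ on the segment, so $|F(p_0)-F(p_1)|\le4\delta$ and $\rho(\mathcal D^0)\le4\delta$. Any $\theta(0,1)>4\delta$ with $\theta(0,1)<2$ is then allowed, and the rest of the construction is unchanged.
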